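# Inverses as products of endomorphic images: free, free nilpotent and free metabelian groups

## Three theorems on the class $\mathcal K$

**Theorem A.** Let $\mathcal K$ be the class of all groups $G$ such that every non-empty fully invariant sub-semigroup of $G$ is a fully invariant subgroup. No free group of rank $\ge 2$ (finite or infinite) belongs to $\mathcal K$. Explicitly, in the free group $F_2=\langle a,b\rangle$ let
$$w=[\,c,\,[c,a,a]\,],\qquad c=[a,b].$$
Then no power $w^{-k}$ $(k\ge 1)$ is a product of endomorphic images of $w$. More generally, if $F$ is free of rank $\ge 2$ and $V\le\gamma_7(F)$ is fully invariant in $F$, then $F/V\notin\mathcal K$.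

Two positive theorems accompany it.

**Theorem B.** Every relatively free nilpotent group of class $\le 5$ belongs to $\mathcal K$. Together with Theorem A: a free nilpotent group of class exactly $c$ and rank $\ge 2$ is in $\mathcal K$ if and only if $c\le 5$.

**Theorem C.** Every relatively free metabelian group belongs to $\mathcal K$. Together with Theorem A: a free soluble group of derived length exactly $\ell$ and rank $\ge 2$ is in $\mathcal K$ if and only if $\ell\le 2$.

The question behind these statements is posed at http://www.journal.cdmathtu.edu.np/files/articles/the_nepali_mathematical_sciences_report2.pdf. There, finite groups and Abelian groups are noted to be in $\mathcal K$, relatively free nilpotent groups of class $\le 3$ are recorded as known members, and it is asked whether the free group is a member.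

Conventions: $[u,v]=u^{-1}v^{-1}uv$, $u^v=v^{-1}uv$, and longer commutators are left-normed, so $[u,v,z]=[[u,v],z]$. $F_n$ is the free group of rank $n$. The lower central series is $\gamma_1(G)=G$, $\gamma_{k+1}(G)=[\gamma_k(G),G]$; we use the standard inclusion $[\gamma_i,\gamma_j]\le\gamma_{i+j}$. $M_n(\mathbb Z)$ is the multiplicative monoid of integral $n\times n$ matrices, that is, $\operatorname{End}(\mathbb Z^n)$.

## Fully invariant sub-semigroups and the semigroup $S(x)$

**Definition.** A subset $T$ of a group $G$ is *fully invariant* if $\delta(T)\subseteq T$ for every endomorphism $\delta$ of $G$. For $x\in G$ put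
$$\Omega(x)=\{\delta(x):\delta\in\operatorname{End}G\},$$
and let $S(x)$ be the semigroup generated by $\Omega(x)$, i.e. the set of all finite non-empty products of endomorphic images of $x$.

In $\mathbb Z$ the endomorphisms are the multiplications by integers. The sub-semigroup $\{0,1,2,\dots\}$ is not fully invariant, because multiplication by $-1$ moves it. Here $\Omega(x)=S(x)=x\mathbb Z$.

**Lemma 1.** $G\in\mathcal K$ if and only if $x^{-1}\in S(x)$ for every $x\in G$.

*Proof.* $S(x)$ is fully invariant, because $\delta(\Omega(x))\subseteq\Omega(x)$ for each endomorphism $\delta$. It contains $x$. If $G\in\mathcal K$, then $S(x)$ is a subgroup, so $x^{-1}\in S(x)$. Conversely let $T$ be a non-empty fully invariant sub-semigroup and $x\in T$. Then $\Omega(x)\subseteq T$, so $S(x)\subseteq T$, so $x^{-1}\in T$. Thus $T$ is a subgroup. $\square$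

So the question is: *given $x$, can we write $x^{-1}$ as a product of endomorphic images of $x$, without using inverses?* If $x$ has finite order $m\ge2$, then $x^{-1}=x^{m-1}$ is such a product; hence finite groups are in $\mathcal K$. In an Abelian group inversion is an endomorphism; hence Abelian groups are in $\mathcal K$, in particular the free group of rank $1$.

In $F_2$ inversion is not an endomorphism, but many elements are still harmless. For $x=a^2b^3$, let $\delta(a)=x$, $\delta(b)=x^{-1}$. Then $\delta(x)=x^2x^{-3}=x^{-1}$. For $x=[a,b]$ the automorphism exchanging $a$ and $b$ gives $[b,a]=x^{-1}$. The first trick is general.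

**Definition.** A group is *relatively free* if it has a generating set $Y$ (a *free generating set*) such that every mapping of $Y$ into the group extends to an endomorphism.

For example $\mathbb Z/4$ with $Y=\{1\}$ is relatively free: $1\mapsto k$ extends to multiplication by $k$. The main examples are the quotients $F/V$ with $F$ free and $V$ fully invariant in $F$, such as $V=\gamma_{c+1}(F)$ (the free nilpotent group of class $c$), $V=F''$ (free metabelian) and $V=F^{(\ell)}$ (free soluble). We use the following fact repeatedly.

(1) *If $V$ is fully invariant in the free group $F$, every choice of images in $F/V$ for the basis of $F$ defines an endomorphism of $F/V$, and every endomorphism of $F/V$ is induced by one of $F$.*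

Indeed, pick preimages in $F$ of the chosen images; this defines $\delta\in\operatorname{End}F$, and $\delta(V)\le V$, so $\delta$ induces the required endomorphism of $F/V$. For a given endomorphism of $F/V$, apply this to the images of the basis elements.

**Lemma 2.** Let $G=F_n/V$ with $V\le F_n'$ fully invariant, and let $x\in G\setminus G'$. Then $x^{-1}\in S(x)$.

*Proof.* Since $V\le F_n'$, $G/G'\cong\mathbb Z^n$, and $x$ has well-defined exponent sums $e_1,\dots,e_n$ in the basis $a_1,\dots,a_n$, not all zero. Let $d=\gcd(e_i)\ge 1$ and $\sum_i k_ie_i=d$ with $k_i\in\mathbb Z$. By (1) there is an endomorphism $\delta$ with $\delta(a_i)=x^{-k_i}$. Its image lies in the cyclic group $\langle x\rangle$, so $\delta(x)=x^{-\sum k_ie_i}=x^{-d}$. Hence $x^{-1}=x^{d-1}\delta(x)\in S(x)$. $\square$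

So all difficulty sits in the commutator subgroup. Two closure properties of $\mathcal K$ let us move between groups.

**Lemma 3.** (a) If $G\in\mathcal K$ and $N$ is a fully invariant subgroup of $G$, then $G/N\in\mathcal K$. (b) If $G\in\mathcal K$ and $r:G\to R\le G$ is a retraction (a homomorphism that is the identity on $R$), then $R\in\mathcal K$.

*Proof.* (a) Endomorphisms of $G$ induce endomorphisms of $G/N$, so an equation $x^{-1}=\prod\delta_i(x)$ passes to $G/N$. (b) Let $x\in R$ and $x^{-1}=\prod\delta_i(x)$ with $\delta_i\in\operatorname{End}G$. Applying $r$ gives $x^{-1}=\prod(r\delta_i|_R)(x)$, and $r\delta_i|_R\in\operatorname{End}R$. $\square$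

**Lemma 4.** For a group $X$ let $\mathfrak v(X)$ denote $\gamma_{c+1}(X)$ for a fixed $c\ge1$, or $X''$. If $F_n/\mathfrak v(F_n)\in\mathcal K$ for every finite $n\ge 1$, then every relatively free group $G$ with $\mathfrak v(G)=1$ is in $\mathcal K$.

*Proof.* Let $Y$ be a free generating set of $G$; we may assume $Y\neq\emptyset$. Let $\pi:F(Y)\to G$ be the natural map from the free group on $Y$, and let $N=\ker\pi$. First, $N$ is fully invariant. For $\delta\in\operatorname{End}F(Y)$ the mapping $\pi(y)\mapsto\pi(\delta y)$ extends to some $\varepsilon\in\operatorname{End}G$; then $\varepsilon\pi=\pi\delta$, so $z\in N$ implies $\pi(\delta z)=\varepsilon\pi(z)=1$, that is, $\delta z\in N$.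

Since $\mathfrak v(G)=1$, we have $\mathfrak v(F(Y))\le N$. Put $\tilde G=F(Y)/\mathfrak v(F(Y))$. By (1) endomorphisms of $\tilde G$ lift to $F(Y)$, so $N/\mathfrak v(F(Y))$ is fully invariant in $\tilde G$. By Lemma 3(a) it is enough that $\tilde G\in\mathcal K$. For finite $Y$ this is the hypothesis.

Let $Y$ be infinite and $x\in\tilde G$. Then $x$ lies in the subgroup $R$ generated by the image of some finite non-empty $Y_0\subset Y$. Let $r_0:F(Y)\to F(Y_0)$ kill $Y\setminus Y_0$. It maps $\mathfrak v(F(Y))$ onto $\mathfrak v(F(Y_0))$, so it induces a retraction $r:\tilde G\to R$. If $z\in F(Y_0)\cap\mathfrak v(F(Y))$, then $z=r_0(z)\in\mathfrak v(F(Y_0))$; hence $R\cong F(Y_0)/\mathfrak v(F(Y_0))$. By hypothesis $x^{-1}=\prod\delta_i(x)$ with $\delta_i\in\operatorname{End}R$, and then $x^{-1}=\prod(\delta_ir)(x)$ with $\delta_ir\in\operatorname{End}\tilde G$. $\square$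

## The layers $\gamma_k/\gamma_{k+1}$ under signed permutations

A natural plan for nilpotent groups is to cancel the leading term of $x$ in the lower central series, then the next one, and so on. Recall the tool. For a group $G$ write $L_k=\gamma_k(G)/\gamma_{k+1}(G)$ additively. The commutator induces a bracket $L_i\times L_j\to L_{i+j}$ that makes $L=\bigoplus_k L_k$ a Lie ring: the bracket is bilinear, $[u,u]=0$, and the Jacobi identity holds, which we use in the form
$$[u,y,z]-[u,z,y]=[u,[y,z]]. \tag{2}$$
$L$ is generated by $L_1$, so $L_k$ is additively spanned by the left-normed brackets $[a_{i_1},\dots,a_{i_k}]$ of generators. An endomorphism of $G$ induces a Lie ring endomorphism of $L$, determined by its action on $L_1=G/G'$.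

Now take $G=F_n/\gamma_{c+1}(F_n)$ with basis $a_1,\dots,a_n$. Let $B_n$ be the finite group of signed permutations. By (1), each $g\in B_n$, given by a permutation $\pi$ and signs $\epsilon_j$, defines $\hat g\in\operatorname{End}G$, $\hat g(a_j)=a_{\pi(j)}^{\epsilon_j}$.

Let us see by hand what these maps do to the leading term in rank $2$, writing $a,b$ for the basis.

In odd degree $k$, the map $a\mapsto a^{-1}$, $b\mapsto b^{-1}$ multiplies $L_k$ by $(-1)^k=-1$. It cancels the leading term.

In degree $2$, the map $a\mapsto a$, $b\mapsto b^{-1}$ sends $[a,b]$ to $-[a,b]$ in $L_2$. Again it cancels.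

In degree $4$, by (2) with $u=[b,a]$ we get $[b,a,a,b]-[b,a,b,a]=[[b,a],[a,b]]=0$. So $L_4$ is spanned by $[b,a,a,a]$, $[b,a,a,b]$ and $[b,a,b,b]$, which have degrees $(3,1)$, $(2,2)$, $(1,3)$ in $(a,b)$. Adding up the images under the four sign changes kills the first and third and multiplies the second by $4$. The exchange $a\leftrightarrow b$ sends
$$[b,a,a,b]\ \mapsto\ [a,b,b,a]=-[b,a,b,a]=-[b,a,a,b].$$
So the sum over all eight elements of $B_2$ is zero on $L_4$, although no single element need cancel the leading term of a given $x$.

**Lemma 5.** Let $G=F_n/\gamma_{c+1}(F_n)$. For $1\le k\le 5$, $\sum_{g\in B_n}\hat g$ acts as $0$ on $L_k$.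

*Proof.* It is enough to kill each bracket $v=[a_{i_1},\dots,a_{i_k}]$. Let $\alpha_j$ be the number of times $a_j$ occurs in $v$. Each element of $B_n$ is uniquely a sign change followed by a permutation. The sign change of $a_j$ alone multiplies $v$ by $(-1)^{\alpha_j}$, so the sum of the images of $v$ over all sign changes is $\prod_j(1+(-1)^{\alpha_j})\,v$. This is $0$ if some $\alpha_j$ is odd, in particular whenever $k$ is odd. There remain $k=2$ and $k=4$ with all $\alpha_j$ even.

If only one generator occurs, then $v$ begins with $[a_j,a_j]=0$, so $v=0$. Otherwise $k=4$ and two generators, say $a,b$, occur twice each. Either $v$ begins with $[a,a]$ or $[b,b]$ and is $0$, or $v=\pm[b,a,a,b]$ or $v=\pm[b,a,b,a]$. These two brackets coincide by (2), as above, and the transposition $\tau$ of $a$ and $b$ sends $v$ to $-v$. Pairing each permutation $\pi$ with $\pi\tau$ we get $\pi\tau v=-\pi v$, so $\sum_\pi\pi v=0$. $\square$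

## Class at most five: iterating a product over $B_n$

**Proof of the first statement of Theorem B.** By Lemma 4 it suffices to treat $G=F_n/\gamma_{c+1}(F_n)$ with $1\le c\le 5$ and $n\ge 1$ finite.

**Step 1: a map that pushes elements down the series.** Fix an ordering of $B_n$ with the identity first and put
$$N(x)=\prod_{g\in B_n}\hat g(x)=x\prod_{g\ne 1}\hat g(x)\qquad(x\in G).$$
If $x\in\gamma_k(G)$, then $N(x)\in\gamma_k(G)$, and its class in $L_k$ is $\sum_g\hat g$ applied to the class of $x$. By Lemma 5, $N(\gamma_k(G))\subseteq\gamma_{k+1}(G)$ for $1\le k\le5$.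

**Step 2: iterates of $N$ begin with $x$.** We claim $N^j(x)=x\,p_j$ with $p_j\in S(x)$, for all $j\ge1$. For $j=1$ this is the definition ($B_n$ has at least two elements). If it holds for $j$, then $N^j(x)\in S(x)$, and
$$N^{j+1}(x)=N^j(x)\prod_{g\ne1}\hat g\big(N^j(x)\big)=x\,p_j\prod_{g\ne1}\hat g\big(N^j(x)\big).$$
Since $S(x)$ is a fully invariant semigroup, everything after the first $x$ lies in $S(x)$.

**Step 3: conclusion.** By Step 1 applied $c\le5$ times, $N^c(x)\in\gamma_{c+1}(G)=1$. By Step 2, $x\,p_c=1$. So $x^{-1}=p_c\in S(x)$, and $G\in\mathcal K$ by Lemma 1. $\square$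

In degree $6$ the cancellation in Lemma 5 is no longer forced. There are brackets in two generators $a,b$ of degree $(4,2)$. Sign changes do not affect them, and the transposition of $a,b$ does not send such a bracket to plus or minus itself: it moves it to degree $(2,4)$. Whether this is a defect of the particular product $N$, or of every possible product, will be decided by an invariant.

## Magnus leading terms and a form of constant sign

To show that $w^{-k}$ is *not* a product of images of $w$, we want a homomorphism to $\mathbb Z$ that takes values of one sign on all of $\Omega(w)$ and is nonzero on $w$. We need to compute leading terms of $\delta(w)$ for all $\delta$ at once.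

Let $\mathbb Z\langle\langle A,B\rangle\rangle$ be the ring of formal power series in non-commuting variables $A,B$. The series $1+A$ and $1+B$ are invertible, e.g. $(1+A)^{-1}=1-A+A^2-\cdots$. So there is a homomorphism $\mu$ (the Magnus homomorphism) from $F_2$ to the group of units with $\mu(a)=1+A$, $\mu(b)=1+B$. We write $(\deg>m)$ for an unspecified series with no terms of degree $\le m$.

**Lemma 6.** If $\mu(u)=1+P+(\deg>m)$ and $\mu(v)=1+Q+(\deg>l)$ with $P,Q$ homogeneous of degrees $m,l\ge1$ (possibly zero), then
$$\mu([u,v])=1+(PQ-QP)+(\deg>m+l).$$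
Consequently $\mu(\gamma_k(F_2))\subseteq 1+(\deg\ge k)$.

*Proof.* Write $u,v$ for their images. Since $[u,v]=(vu)^{-1}uv$,
$$[u,v]-1=(vu)^{-1}(uv-vu),\qquad uv-vu=(u-1)(v-1)-(v-1)(u-1).$$
The second expression is $PQ-QP+(\deg>m+l)$, and multiplying by $(vu)^{-1}$, which has constant term $1$, does not change the part of degree $m+l$. For the last claim use induction on $k$: the series $1+(\deg\ge k)$ form a group, and by the first part (with $m=k-1$, $l=1$) it contains the image of every $[u,v]$ with $u\in\gamma_{k-1}(F_2)$, $v\in F_2$. $\square$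

For instance $\mu([a,b])=1+(AB-BA)+\cdots$. Put
$$C=AB-BA .$$

Let $\delta\in\operatorname{End}F_2$, and let $\delta(a)$ and $\delta(b)$ have exponent sums $(p,q)$ and $(r,s)$ in $(a,b)$. Degree-one parts add under multiplication, so
$$\mu(\delta a)=1+X+\cdots,\quad \mu(\delta b)=1+Y+\cdots,\qquad X=pA+qB,\quad Y=rA+sB. \tag{3}$$
Write $D=ps-qr$. Then $XY-YX=D\,C$, so by Lemma 6
$$\mu(\delta(c))=1+D\,C+(\deg>2). \tag{4}$$

With (3) and (4) we can test candidates. Let $[\cdot,\cdot]$ applied to series denote the ring commutator.

- For $[c,a,a]$ the degree-4 part of the image is $D\,[[C,X],X]$. Its part of degree $3$ in $A$ is $D\,p^2\,[[C,A],A]$. The coefficient $Dp^2$ changes sign with $D$, for instance under $b\mapsto b^{-1}$.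
- For $[c,[c,a]]$ the degree-5 part is $D^2[C,[C,X]]$, and its part of degree $3$ in $A$ is $D^2p\,[C,[C,A]]$, which changes sign with $p$.
- For $[[c,a],[c,b]]$ the degree-6 part is $D^2[[C,X],[C,Y]]$. The expression $[[C,X],[C,Y]]$ is bilinear and alternating in $(X,Y)$, so this equals $D^3[[C,A],[C,B]]$, which changes sign with $D$.

The way out is visible from this list: $c$ should appear twice, to produce $D^2$, and $a$ should appear twice, to produce $p^2$ after projection to the highest degree in $A$. The commutator $w=[c,[c,a,a]]$ does exactly this.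

## Every free group of rank at least two lies outside $\mathcal K$

**Proof of Theorem A.**

**Step 1: the homomorphism $\lambda$.** We need a homomorphism on $\gamma_6(F_2)$ that kills $\gamma_7(F_2)$. For $g\in\gamma_6(F_2)$ let $\lambda(g)$ be the coefficient of the monomial $BAABAA$ in $\mu(g)$. By Lemma 6, $\mu(g)\in1+(\deg\ge6)$, and the product of two such series has the sum of their degree-6 parts as its degree-6 part. So $\lambda:\gamma_6(F_2)\to\mathbb Z$ is a homomorphism. Also $\lambda(\gamma_7(F_2))=0$, since $\mu(\gamma_7(F_2))\subseteq1+(\deg\ge7)$.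

**Step 2: the degree-6 part of $\mu(\delta(w))$.** We compute it for arbitrary $\delta$, in order to apply $\lambda$ to $\Omega(w)$. Note that $c\in\gamma_2$ and $[c,a,a]\in\gamma_4$, so $w\in\gamma_6(F_2)$ and $\delta(w)\in\gamma_6(F_2)$. By (3), (4) and Lemma 6, used three times,
$$\mu(\delta[c,a,a])=1+D\,[[C,X],X]+(\deg>4),\qquad \mu(\delta w)=1+D^2\,[C,[[C,X],X]]+(\deg>6).$$
The monomial $BAABAA$ has bidegree $(4,2)$ in $(A,B)$. Each of the two factors $C$ has bidegree $(1,1)$; so to reach bidegree $(4,2)$ both factors $X=pA+qB$ must contribute $pA$. The part of bidegree $(4,2)$ is therefore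
$$D^2p^2\,[C,[[C,A],A]].$$

**Step 3: one coefficient.** We check that $BAABAA$ really occurs. First $[[C,A],A]=CA^2-2ACA+A^2C$. Hence
$$[C,[[C,A],A]]=CCAA-2\,CACA+CAAC-CAAC+2\,ACAC-AACC,$$
that is,
$$[C,[[C,A],A]]=CCAA-2\,CACA+2\,ACAC-AACC .$$
Now $C^2=ABAB-ABBA-BAAB+BABA$, so $BAABAA$ has coefficient $-1$ in $CCAA$. Next,
$$CACA=ABAABA-ABABAA-BAAABA+BAABAA ,$$
so $BAABAA$ has coefficient $1$ in $CACA$, which contributes $-2$. All monomials of $ACAC$ and $AACC$ begin with $A$ and contribute $0$. The total is $-3$. Therefore
$$\lambda(\delta(w))=-3\,p^2(ps-qr)^2\le0\quad\text{for all }\delta\in\operatorname{End}F_2,\qquad\lambda(w)=-3. \tag{5}$$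

**Step 4: rank $2$.** Let $V\le\gamma_7(F_2)$ be fully invariant in $F_2$. We show that no $w^{-k}V$ with $k\ge1$ is a product of images of $wV$ under endomorphisms of $F_2/V$. Suppose one is. By (1) the endomorphisms lift to $F_2$, so
$$w^{-k}=\delta_1(w)\cdots\delta_m(w)\,v,\qquad \delta_i\in\operatorname{End}F_2,\quad v\in V\le\gamma_7(F_2).$$
All factors are in $\gamma_6(F_2)$. Applying $\lambda$ and (5) gives $3k=\sum_i\lambda(\delta_i(w))+0\le0$, a contradiction. With $k=1$ and Lemma 1, $F_2/V\notin\mathcal K$. With $V=1$ we obtain the assertion about all powers $w^{-k}$ in $F_2$.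

**Step 5: arbitrary rank.** We reduce to rank $2$ by a retraction. Let $F$ be free of rank $\ge2$, with $a,b$ part of a basis, let $F_2=\langle a,b\rangle$, and let $r:F\to F_2$ kill the other basis elements. Let $V\le\gamma_7(F)$ be fully invariant in $F$. Regarding $r$ as an endomorphism of $F$ we have $r(V)\le V$. So $r$ induces a retraction of $F/V$ onto the image $F_2V/V\cong F_2/(F_2\cap V)$ of $F_2$. We check that $F_2\cap V$ satisfies the hypotheses of Step 4.

- It lies in $\gamma_7(F_2)$: since $r$ is the identity on $F_2$, $F_2\cap V=r(F_2\cap V)\le r(\gamma_7(F))=\gamma_7(F_2)$.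
- It is fully invariant in $F_2$: if $\delta\in\operatorname{End}F_2$, then $\delta r$ is an endomorphism of $F$ that agrees with $\delta$ on $F_2$, so $\delta(F_2\cap V)=\delta r(F_2\cap V)\le F_2\cap V$.

By Step 4, $F_2/(F_2\cap V)\notin\mathcal K$. By Lemma 3(b), $F/V\notin\mathcal K$. With $V=1$, no free group of rank $\ge2$ lies in $\mathcal K$. $\blacksquare$

**Remark.** We can now see exactly how the product $N$ fails in degree $6$. For the eight elements of $B_2$ we have $D^2=1$; four have $p=\pm1$ and four have $p=0$. So (5) gives $\lambda(N(w))=4\cdot(-3)=-12\ne0$, and $N(w)\notin\gamma_7(F_2)$. Formula (5) says more: no other selection of endomorphisms could do better.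

**Proof of the second statement of Theorem B.** A free nilpotent group of class exactly $c$ is $F/\gamma_{c+1}(F)$. For $c\le5$ it is in $\mathcal K$ by the first statement. For $c\ge6$ and rank $\ge2$, $V=\gamma_{c+1}(F)\le\gamma_7(F)$ is fully invariant, so Theorem A gives $F/V\notin\mathcal K$. $\blacksquare$

## The module $M'$ of a free metabelian group

We turn to Theorem C. Note that $w\in F_2''$, so the obstruction of Theorem A is invisible in metabelian groups.

By Lemma 4 it suffices to show $M=F_n/F_n''\in\mathcal K$ for finite $n$. If $n=1$, $M$ is Abelian; so let $n\ge2$. Let $a_1,\dots,a_n$ be the basis of $M$, $A=M/M'=\mathbb Z^n$ (from here on, $A$ is this group), $R=\mathbb Z[A]$ the group ring, and $\Delta$ its augmentation ideal, the kernel of the ring homomorphism $\operatorname{aug}:R\to\mathbb Z$ sending every $g\in A$ to $1$. $R$ is the Laurent polynomial ring in $a_1,\dots,a_n$; it is commutative and Noetherian, and $\Delta$ is generated as an ideal by the $a_k-1$.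

Since $M'$ is Abelian, we write it additively, and it is a right $R$-module by $m\cdot g=g^{-1}mg$. A bar denotes images in $A$, and for $\delta\in\operatorname{End}M$, $\bar\delta$ is the induced endomorphism of $R$. Then
$$\delta(mf)=\delta(m)\,\bar\delta(f)\qquad(m\in M',\ f\in R). \tag{6}$$

For $u,v\in M$ and $m,m'\in M'$ we claim
$$[um,vm']=[u,v]+m(\bar v-1)-m'(\bar u-1). \tag{7}$$
Recall $[xy,z]=[x,z]^y[y,z]$ and $[x,yz]=[x,z][x,y]^z$. With $z=vm'$, the first gives $[um,z]=[u,z]^m[m,z]=[u,z]+[m,z]$, because $m$ acts trivially on $M'$, and $[m,z]=m^{-1}m^z=m(\bar v-1)$. The second gives $[u,vm']=[u,m'][u,v]^{m'}=[u,m']+[u,v]$, and $[u,m']=-[m',u]=-m'(\bar u-1)$.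

Put $c_{ij}=[a_i,a_j]$. These generate $M'$ as an $R$-module, since $M'$ is the normal closure of the commutators of generators.

**Step 1: endomorphisms acting on $M'$ as multiplication by $1+h$.** These will absorb error terms. We claim: *for each $h\in\Delta$ there is $\varepsilon_h\in\operatorname{End}M$ acting on $M'$ as multiplication by $1+h$.* Conjugate $c_{ij}$ by $a_k$; since $a_i^{a_k}=a_ic_{ik}$, (7) gives
$$c_{ij}a_k=[a_ic_{ik},a_jc_{jk}]=c_{ij}+c_{ik}(a_j-1)-c_{jk}(a_i-1),$$
so
$$c_{ik}(a_j-1)-c_{jk}(a_i-1)=c_{ij}(a_k-1). \tag{8}$$
Write $h=\sum_kg_k(a_k-1)$ with $g_k\in R$, and by (1) let $\varepsilon_h(a_i)=a_im_i$ with $m_i=\sum_kc_{ik}g_k$. By (7) and (8),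
$$\varepsilon_h(c_{ij})=c_{ij}+\sum_kg_k\big(c_{ik}(a_j-1)-c_{jk}(a_i-1)\big)=c_{ij}+\sum_kc_{ij}(a_k-1)g_k=c_{ij}(1+h).$$
Since $\varepsilon_h$ induces the identity on $A$, it is $R$-linear on $M'$ by (6). As the $c_{ij}$ generate $M'$, the claim follows.

**A computation in rank $2$.** Here $M'=cR$ with $c=c_{12}$. Let $x=cf$ with $f\in R$, and let $e=\operatorname{aug}(f)$. By Step 1 and composition, $S(x)$ contains $y\,g$ for every $y\in\Omega(x)$ and every $g\in R$ with $\operatorname{aug}(g)\ge1$: write $g=(t-1)\cdot1+(1+h)$ with $t=\operatorname{aug}(g)\geq 1$, $h\in\Delta$. Let $\tau$ exchange $a_1$ and $a_2$, and let $f^\tau=\bar\tau(f)$. Then $\tau(x)=-cf^\tau$, and so $x\,f^\tau+\tau(x)\,f=0$. If $e\ne0$, choose an integer $k$ with $ke\ge2$. Then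
$$x\,(kf^\tau-1)+\tau(x)\,(kf)=-x,$$
and the two multipliers have augmentations $ke-1\ge1$ and $ke\ge1$. So $-x\in S(x)$.

If $e=0$, this argument stops: the multipliers $f^\tau$ and $f$ lie in $\Delta$, and the relation between $x$ and $\tau(x)$ carries no information modulo multiples by $\Delta$. What is needed is a way to treat $x$ in $M'\Delta^k$ for every $k$.

One might try to cancel leading terms along the filtration $M'\supseteq M'\Delta\supseteq M'\Delta^2\supseteq\cdots$ by the product over $B_n$, as before. This meets two obstacles. The filtration need not reach $0$. And on the layers, which will turn out to be images of $\Lambda^2\otimes\mathrm{Sym}^k$, the sum over $B_n$ need not vanish: for $n=2$, $k=4$ the vector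
$$(a_1\wedge a_2)\otimes(a_1^3a_2-a_1a_2^3)$$
is fixed by both sign changes, and by the transposition, which sends it to $(a_2\wedge a_1)\otimes(a_2^3a_1-a_2a_1^3)$, the same vector. So it is multiplied by $8$ rather than killed. The first obstacle is met by Step 1 together with the Artin–Rees lemma. The second is met by averaging over the larger group $O(n)$. Its elements are mostly not integral, so they do not come from endomorphisms; but they can be used on the dual side, where inequalities for integral matrices extend to real ones. The passage to the dual side is the following lemma.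

## Linear functionals that are non-negative on a semigroup

**Lemma 7.** Let $H$ be a finitely generated Abelian group, generated as a group by a non-empty sub-semigroup $S$. If there is no nonzero homomorphism $\varphi:H\to\mathbb R$ with $\varphi(S)\ge0$, then $S=H$.

*Proof.* Write $H$ additively. Let $K$ be the convex cone of all non-negative real combinations of images of elements of $S$ in $H\otimes\mathbb R\cong\mathbb R^d$. If $K\ne\mathbb R^d$, then $0$ is not an interior point of $K$, because a cone containing a neighbourhood of $0$ is everything. A supporting hyperplane at $0$ gives a nonzero linear functional that is $\ge0$ on $K$. It restricts to a homomorphism $\varphi:H\to\mathbb R$ with $\varphi(S)\ge0$, nonzero because the image of $H$ spans $\mathbb R^d$. This is excluded. So $K=\mathbb R^d$.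

Let $s\in S$. Then $-s\otimes1$ is a non-negative real combination of images of elements $s_i\in S$, and by Carathéodory's theorem for cones we may take these images linearly independent. They are integral vectors in suitable coordinates, as is $-s\otimes1$, so the uniquely determined coefficients are rational. Clearing denominators, $ks+\sum k_is_i$ is a torsion element of $H$ for some integers $k\ge1$, $k_i\ge0$. Multiplying by its order we may assume $ks+\sum k_is_i=0$. Hence $-s=(k-1)s+\sum k_is_i$. The right side is in $S$, unless $k=1$ and all $k_i=0$; in that case $s=0$ and $-s=s\in S$. So $S$ is closed under inverses, is a group, and equals $H$. $\square$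

## Free metabelian groups: averaging over $O(n)$

**Proof of Theorem C, continued.** Let $x\in M$. By Lemma 2 (with $V=F_n''\le F_n'$) we may assume $x\in M'$. Put $\Omega=\Omega(x)$ and $S=S(x)$; both are in $M'$. We must show $-x\in S$.

**Step 2: reduction to a functional on a finitely generated Abelian group.** Let $I$ be the additive group generated by $\Omega$. Composing with inner automorphisms shows that $\Omega$ is closed under conjugation, so $I$ is an $R$-submodule of $M'$. It is finitely generated, since $R$ is Noetherian and $M'$ is finitely generated; as $\Omega$ generates it, finitely many $y_1,\dots,y_t\in\Omega$ generate it as an $R$-module. Then $I\Delta=\sum_iy_i\Delta$, and since $R=\mathbb Z+\Delta$, the group $I/I\Delta$ is generated by the images of the $y_i$. By Step 1, applied after endomorphisms,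
$$y\in\Omega,\ h\in\Delta\quad\Longrightarrow\quad y(1+h)\in\Omega. \tag{9}$$
Suppose the image of $S$ in $I/I\Delta$ is all of $I/I\Delta$. Choose $s\in S$ with $s\equiv-x-\sum_iy_i$ modulo $I\Delta$. Then for suitable $h_i\in\Delta$
$$-x=s+\sum_iy_i+\sum_iy_ih_i=s+\sum_iy_i(1+h_i)\in S$$
by (9), which is what we want. The image of $S$ generates $I/I\Delta$ as a group, so by Lemma 7 it suffices to prove:

(10) *If $\varphi:I\to\mathbb R$ is a homomorphism with $\varphi(I\Delta)=0$ and $\varphi(\Omega)\ge0$, then $\varphi=0$.*

Fix such a $\varphi$.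

**Step 3: $\varphi(\delta x)$ depends only on the matrix of $\delta$ on $A$.** This makes $M_n(\mathbb Z)$ act. Let $\delta,\delta'\in\operatorname{End}M$ induce the same endomorphism of $A$. Then $\delta'(a_i)=\delta(a_i)m_i$ with $m_i\in M'$. For $t\in\mathbb Z$ let $\delta_t(a_i)=\delta(a_i)m_i^t$, so $\delta_0=\delta$, $\delta_1=\delta'$ and $\bar\delta_t=\bar\delta$. Write $x=\sum c_{ij}f_{ij}$ with $f_{ij}\in R$. By (6) and (7),
$$\delta_t(x)=\sum\Big(\delta(c_{ij})+t\big(m_i(\bar\delta(a_j)-1)-m_j(\bar\delta(a_i)-1)\big)\Big)\bar\delta(f_{ij})=\delta(x)+t\,d$$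
with $d\in M'$ independent of $t$. For $t=1$ we see $d=\delta'(x)-\delta(x)\in I$. Now $\varphi(\delta x)+t\varphi(d)=\varphi(\delta_tx)\ge0$ for all $t\in\mathbb Z$, positive and negative, so $\varphi(d)=0$.

Let $J\le I$ be the subgroup generated by $I\Delta$ and all differences $\delta(x)-\delta'(x)$ with $\delta,\delta'$ inducing the same matrix. We have shown $\varphi(J)=0$. $J$ is $\operatorname{End}M$-invariant: $\varepsilon(I\Delta)\subseteq\varepsilon(I)\bar\varepsilon(\Delta)\subseteq I\Delta$, and $\varepsilon\delta,\varepsilon\delta'$ induce the same matrix if $\delta,\delta'$ do. So $\operatorname{End}M$ acts on $I/J$. If $\varepsilon,\varepsilon'$ induce the same matrix, then so do $\varepsilon\delta$ and $\varepsilon'\delta$; so $\varepsilon,\varepsilon'$ agree on the images of all $\delta(x)$, which generate $I/J$. Hence the action factors through $M_n(\mathbb Z)$; every matrix occurs by (1).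

Put $W=(I/J)\otimes\mathbb R$, a finite-dimensional space since $I/I\Delta$ is finitely generated, and let $\bar x\in W$ be the image of $x$. Then $W$ is spanned by the vectors $T\bar x$, $T\in M_n(\mathbb Z)$, and $\varphi$ induces a linear functional on $W$, again called $\varphi$, with
$$\varphi(T\bar x)\ge0\qquad\text{for all }T\in M_n(\mathbb Z). \tag{11}$$

**Step 4: $W$ splits into pieces on which $M_n(\mathbb Z)$ acts polynomially.** This is what will allow real matrices. For $k\ge0$ let $W_k$ be the span of the image in $W$ of $I\cap M'\Delta^k$. It is $M_n(\mathbb Z)$-invariant, since $\delta(M'\Delta^k)\subseteq M'\Delta^k$ by (6), and $W_0=W$. By the Artin–Rees lemma there is $k_0$ with $I\cap M'\Delta^N=(I\cap M'\Delta^{k_0})\Delta^{N-k_0}$ for $N\ge k_0$. So $I\cap M'\Delta^N\subseteq I\Delta$ for $N>k_0$, and $W_N=0$ for such $N$.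

*The layers of $M'$.* The assignment
$$(u,v,z_1,\dots,z_k)\mapsto[u,v](\bar z_1-1)\cdots(\bar z_k-1)\quad\text{modulo }M'\Delta^{k+1}$$
induces a surjective homomorphism $\Lambda^2A\otimes\mathrm{Sym}^kA\to M'\Delta^k/M'\Delta^{k+1}$. We check this.

- By (7), changing $u,v$ by factors in $M'$ changes $[u,v]$ by an element of $M'\Delta$. So only the images of $u,v$ in $A$ matter.
- $[uu',v]=[u,v]\bar u'+[u',v]\equiv[u,v]+[u',v]$ modulo $M'\Delta$. With $[u,v]=-[v,u]$ and $[u,u]=0$ we obtain an alternating bilinear map in $(u,v)$.
- For $z,z'\in A$, $zz'-1=(z-1)+(z'-1)+(z-1)(z'-1)\equiv(z-1)+(z'-1)$ modulo $\Delta^2$. So the expression is additive in each $z_i$, and it is symmetric because $R$ is commutative.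
- It is surjective: $M'\Delta^k=\sum c_{ij}\Delta^k$, and modulo $\Delta^{k+1}$ the group $\Delta^k$ is additively spanned by products of $k$ factors $a_i-1$, because $R=\mathbb Z+\Delta$.

By (6) this map is equivariant: $\delta$ sends $[u,v]\prod(\bar z_i-1)$ to $[\delta u,\delta v]\prod(\bar\delta\bar z_i-1)$.

*The layers of $W$.* Put $V=\mathbb R^n$ and $E_k=\Lambda^2V\otimes\mathrm{Sym}^kV$. The map from $I\cap M'\Delta^k$ to $W_k/W_{k+1}$ kills $I\cap M'\Delta^{k+1}$, and its image spans. So $W_k/W_{k+1}$ is a quotient of
$$\big((I\cap M'\Delta^k)/(I\cap M'\Delta^{k+1})\big)\otimes\mathbb R\subseteq\big(M'\Delta^k/M'\Delta^{k+1}\big)\otimes\mathbb R ,$$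
the inclusion holding because $\mathbb R$ is flat over $\mathbb Z$. The right side is a quotient of $E_k$. Therefore $W_k/W_{k+1}\cong P_k/Q_k$ as $M_n(\mathbb Z)$-modules, for some $M_n(\mathbb Z)$-invariant subspaces $Q_k\subseteq P_k\subseteq E_k$.

The monoid $M_n(\mathbb R)$ acts on $E_k$, by homogeneous polynomials of degree $k+2$ in the matrix entries. The subspaces $P_k,Q_k$ are $M_n(\mathbb R)$-invariant: if $v\in P_k$ and a functional $\ell$ on $E_k$ vanishes on $P_k$, then $T\mapsto\ell(Tv)$ is a polynomial that vanishes on $M_n(\mathbb Z)$, hence vanishes identically; so $Tv\in P_k$ for all real $T$. The same argument applies to $Q_k$.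

*Splitting.* Let $\theta$ be the action on $W$ of the scalar matrix $2$. It acts on $W_k/W_{k+1}$ as $2^{k+2}$. So $\prod_{k<N}(\theta-2^{k+2})=0$ on $W$, the roots are distinct, and $\theta$ is diagonalizable. Let $W^{(j)}$ be its $2^j$-eigenspace; then $W=\bigoplus_jW^{(j)}$, and $\dim W^{(k+2)}=\dim W_k/W_{k+1}$ by the characteristic polynomial. Since $W_k$ is annihilated by $\prod_{k\le l<N}(\theta-2^{l+2})$, it is contained in $\bigoplus_{l\ge k}W^{(l+2)}$, and the dimensions agree, so $W_k=\bigoplus_{l\ge k}W^{(l+2)}$. The scalar matrix $2$ is central in $M_n(\mathbb Z)$; hence each $W^{(j)}$ is an $M_n(\mathbb Z)$-submodule, and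
$$W^{(k+2)}\cong W_k/W_{k+1}\cong P_k/Q_k \tag{12}$$
as $M_n(\mathbb Z)$-modules. In particular the scalar matrix $q\in\mathbb Z$ acts on $W^{(j)}$ as $q^j$.

**Step 5: no invariant functionals.** We need the substitute for Lemma 5: *an $O(n)$-invariant linear functional $f$ on $E_k$ is zero.* The space $\mathrm{Sym}^kV$ is spanned by $k$-th powers, so $E_k$ is spanned by the vectors $(u\wedge v)\otimes z^k$ with $|z|=1$. Given such a $z$, complete $e_1=z$ to an orthonormal basis $e_1,\dots,e_n$. By linearity in $u\wedge v$ it suffices to show $f((e_i\wedge e_j)\otimes e_1^k)=0$ for $i<j$. Since $j\ge2$, the reflection $e_j\mapsto-e_j$ fixes $e_1$ and $e_i$, and it changes the sign of this vector. So $f$ vanishes on it.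

**Step 6: conclusion.** Suppose $\varphi\ne0$. Write $\varphi=\sum_j\varphi_j$ with $\varphi_j$ a functional on $W^{(j)}$, and $\bar x=\sum_jx_j$ with $x_j\in W^{(j)}$. Let $j=k+2$ be the largest index with $\varphi_j\ne0$. For $T\in M_n(\mathbb Z)$ and positive integers $q$, (11) gives
$$0\le\varphi\big((qT)\bar x\big)=\sum_{l\le j}q^l\varphi_l(Tx_l).$$
Dividing by $q^j$ and letting $q\to\infty$ we get $\varphi_j(Tx_j)\ge0$ for all $T\in M_n(\mathbb Z)$.

Identify $W^{(j)}$ with $P_k/Q_k$ by (12); now $M_n(\mathbb R)$ acts on it. If $T\in M_n(\mathbb Q)$ and $q\ge1$ is an integer with $qT$ integral, then $\varphi_j(Tx_j)=q^{-j}\varphi_j((qT)x_j)\ge0$. By continuity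
$$\varphi_j(Tx_j)\ge0\qquad\text{for all }T\in M_n(\mathbb R). \tag{13}$$
Let $dg$ be the invariant probability measure on the compact group $O(n)$. The functional $\int_{O(n)}\varphi_j\circ g\,dg$ on $P_k/Q_k$ is $O(n)$-invariant. It lifts to an invariant functional on $P_k$, and extends to one on $E_k$ that is $0$ on an $O(n)$-invariant complement of $P_k$ (the orthogonal complement for an $O(n)$-invariant inner product). By Step 5 it is zero. Hence for each $T\in M_n(\mathbb R)$
$$\int_{O(n)}\varphi_j(gTx_j)\,dg=0 .$$
By (13), applied to the matrices $gT$, the integrand is non-negative, and it is continuous in $g$. So it vanishes identically; at $g=1$ it gives $\varphi_j(Tx_j)=0$. But the vectors $T\bar x$, $T\in M_n(\mathbb Z)$, span $W$, so their components $Tx_j$ span $W^{(j)}$. Thus $\varphi_j=0$, a contradiction.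

This proves (10). So $x^{-1}\in S(x)$ for every $x\in M$, that is, $M\in\mathcal K$. By Lemma 4 every relatively free metabelian group belongs to $\mathcal K$.

**Step 7: derived length.** A free soluble group of derived length exactly $\ell$ is $F/F^{(\ell)}$. If $\ell\le2$, it is relatively free and metabelian, so it lies in $\mathcal K$. Let $\ell\ge3$ and let the rank be $\ge2$. From $F'=\gamma_2(F)$ and $[\gamma_i,\gamma_j]\le\gamma_{i+j}$ we get $F''\le\gamma_4(F)$ and $F'''\le\gamma_8(F)$. So
$$F^{(\ell)}\le F'''\le\gamma_8(F)\le\gamma_7(F),$$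
and $F^{(\ell)}$ is fully invariant. By Theorem A, $F/F^{(\ell)}\notin\mathcal K$. $\blacksquare$
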